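\title{Hypertranscendence of conjugacies between polynomials near infinity}

\begin{abstract}
Let $p$ and $q$ be polynomials of the same degree $d\ge 2$, and let $f$ be a non-affine map, conformal at $\infty$, with $f\circ p=q\circ f$. We prove that $f$ satisfies no algebraic differential equation unless each of $p$ and $q$ is linearly conjugate to $z^d$ or to $\pm T_d$, where $T_d$ is the Chebyshev polynomial; in that case $f$ is algebraic. This follows from a theorem on rational maps: a transcendental, differentially algebraic semiconjugacy from $p$ to $q$ forces $p$ to be a covering of a parabolic orbifold by itself. In the proof, the minimal differential equation of $f$ is invariant under the action of $(p,q)$ on jets, and a bigrading of differential polynomials reduces this invariance to one functional equation for the Schwarzian derivative of $p$.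
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
For $d\ge2$ let $M_d(z)=z^d$, and let $T_d$ be the Chebyshev polynomial, defined by $T_d(\cos w)=\cos(dw)$. Polynomials $p,q$ are \emph{linearly conjugate} if $q=L\circ p\circ L^{-1}$ with $L(z)=az+b$, $a\ne0$. We call a polynomial of degree $d$ \emph{special} if it is linearly conjugate to $M_d$, $T_d$ or $-T_d$.

A function $f$ is \emph{conformal at $\infty$} if it is defined near $\infty$, fixes $\infty$, and is holomorphic and injective there in the coordinate $1/z$. If $p,q$ are polynomials of the same degree $d\ge2$ and $f$ is conformal at $\infty$ with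
\[
f(p(z))=q(f(z))\qquad\text{near }\infty,
\]
we call $f$ a \emph{conjugacy at infinity} from $p$ to $q$. Such maps exist for every pair $p,q$. After a scaling we may take $p$ and $q$ monic; the B\"ottcher coordinate $\phi_p=\lim_{n}(p^{\circ n})^{1/d^n}$, with the roots asymptotic to $z$, is a conjugacy at infinity from $p$ to $M_d$, and $\phi_q^{-1}\circ\phi_p$ is one from $p$ to $q$. These maps are produced by an infinite process, and one asks what kind of functions they are.

A meromorphic function or germ $f$ is \emph{differentially algebraic} (DA) if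
\[
P\bigl(z,f(z),f'(z),\dots,f^{(n)}(z)\bigr)=0
\]
for some $n\ge0$ and some nonzero polynomial $P$ in $n+2$ variables with complex coefficients; otherwise $f$ is \emph{hypertranscendental}. The case $n=0$ defines the \emph{algebraic} functions, and a function that is not algebraic is \emph{transcendental}. The functions $\exp$, $\cos$, the elliptic functions and their local inverses are transcendental and DA.

Two kinds of conjugacies at infinity are elementary. For any $p$ and any affine $L$, the map $L$ conjugates $p$ to $L\circ p\circ L^{-1}$; we exclude these by assuming that $f$ is not affine. The second kind comes from $J(z)=\frac12(z+1/z)$. Putting $z=e^{iw}$ shows $J(z^d)=T_d(J(z))$, and $J$ is conformal at $\infty$ because $1/J(1/t)=2t/(1+t^2)$. So $J$ is a non-affine algebraic conjugacy at infinity from $M_d$ to $T_d$. It is known that algebraic examples need special polynomials: a non-affine conjugacy at infinity is transcendental unless both $p$ and $q$ are special. This result is quoted in \cite{HC}, from item [2] of its bibliography, and the following conjecture is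 posed there.

\begin{quote}
\emph{If $p$ and $q$ are not both special, then every non-affine conjugacy at infinity from $p$ to $q$ is hypertranscendental.}
\end{quote}

A transcendental DA solution of $f\circ p=q\circ f$ is not absurd: $\log(z^d)=d\log z$ and $\arccos T_d(z)=d\arccos z$. But these solutions belong again to $M_d$ and $T_d$, and there is a reason to expect this. A differential equation involves finitely many rational coefficients, which have finitely many singularities. Compatibility with $p$ should propagate the singularities to preimages under $p$, except where a critical point of $p$ absorbs them, and very few maps admit a finite configuration of this kind.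

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:A}
Let $p,q$ be polynomials of the same degree $d\ge2$, not both special, and let $f$ be a non-affine conjugacy at infinity from $p$ to $q$. Then $f$ is hypertranscendental.
\end{theorem}

The proof uses neither the point $\infty$ nor the fact that $p$ and $q$ are polynomials. Write $\mathbb{P}^1=\mathbb{C}\cup\{\infty\}$, and let $e_x=e_x(p)$ be the local degree of a rational map $p$ at $x\in\mathbb{P}^1$. The finite configurations mentioned above are the following.

\begin{definition}\label{def:exc}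
A rational map $p$ of degree $d\ge2$ is \emph{exceptional} if there is a function $\nu:\mathbb{P}^1\to\{1,2,3,\dots\}\cup\{\infty\}$, equal to $1$ off a finite set, such that $\nu(p(x))=e_x\,\nu(x)$ for all $x\in\mathbb{P}^1$.
\end{definition}

\begin{example}\label{ex:special}
Special polynomials are exceptional. For $M_d$ take $\nu(0)=\nu(\infty)=\infty$ and $\nu=1$ elsewhere. For $\pm T_d$ take $\nu(\infty)=\infty$, $\nu(\pm1)=2$ and $\nu=1$ elsewhere. Indeed, put $x_k=\cos(k\pi/d)$. Since $T_d'(\cos w)=d\sin(dw)/\sin w$, the finite critical points of $T_d$ are $x_1,\dots,x_{d-1}$, each of local degree $2$. Also $T_d(x_k)=(-1)^k$, and the points $x_0=1,x_1,\dots,x_{d-1},x_d=-1$, counted with local degree, exhaust the $2d$ preimages of $\{1,-1\}$. Conversely, every exceptional polynomial is special (Lemma~\ref{lem:poly}).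
\end{example}

For a rational map there may be no domain on which a single function $f$ can be evaluated both at $z$ and at $p(z)$. The substitute is analytic continuation.

\medskip\noindent\textbf{Hypothesis (H).} \emph{$p$ is a rational map of degree $\ge2$ and $q$ is a nonconstant rational map; $f$ is a nonconstant meromorphic germ at a point $z_0$ that can be continued meromorphically along a path from $z_0$ to $p(z_0)$; and the resulting germ $f_1$ at $p(z_0)$ satisfies $f_1(p(z))=q(f(z))$ near $z_0$.}
\medskip

\begin{theorem}\label{thm:B}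
Assume \textup{(H)}, with $f$ transcendental and DA. Then $p$ is exceptional. If also $\deg q\ge2$, then $q$ is exceptional.
\end{theorem}

For conjugacies at infinity nothing lies between the algebraic and the hypertranscendental case.

\begin{theorem}\label{thm:C}
Let $p,q$ be polynomials of the same degree $d\ge2$ and let $f$ be a non-affine conjugacy at infinity from $p$ to $q$. The following are equivalent: \textup{(i)} $f$ is algebraic; \textup{(ii)} $f$ is DA; \textup{(iii)} both $p$ and $q$ are special.
\end{theorem}

Theorem~\ref{thm:B} also contains Ritt's theorem on Poincar\'e functions (Corollary~\ref{cor:ritt}), and it is sharp: every exceptional map admits a transcendental DA germ satisfying (H) (Corollary~\ref{cor:char}). The known transcendence result quoted above is needed for Theorem~\ref{thm:A}; it has a short proof from Theorem~\ref{thm:B}, which we include as Proposition~\ref{prop:alg}.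

\section{Three model equations}\label{sec:model}

For a nonconstant meromorphic function $g$ let
\[
N(g)=\frac{g''}{g'},\qquad S(g)=N(g)'-\tfrac12N(g)^2=\frac{g'''}{g'}-\frac32\Bigl(\frac{g''}{g'}\Bigr)^2 .
\]
The second is the Schwarzian derivative. It vanishes on M\"obius maps, and the chain rule gives the cocycle identities
\begin{equation}\label{eq:cocycle}
N(g\circ h)=(N(g)\circ h)\,h'+N(h),\qquad S(g\circ h)=(S(g)\circ h)\,h'^2+S(h).
\end{equation}
Given $p$ and $q$ as in (H), we write $N=N(p)$ and $S=S(p)$. Let $K=\mathbb{C}(z,y_0)$, where $y_0$ stands for the value of $f$, and let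
\[
\sigma:K\to K,\qquad g^\sigma=g\bigl(p(z),q(y_0)\bigr).
\]
Since $p(z)$ and $q(y_0)$ are algebraically independent, $\sigma$ is a well-defined, hence injective, homomorphism of fields. We regard $p',N,S$ as elements of $\mathbb{C}(z)\subset K$ and $q',q'',\dots$ as elements of $\mathbb{C}(y_0)\subset K$.

Assume (H) with $f$ transcendental. An equation satisfied by $f$ persists under continuation, so it is satisfied by $f_1$, and we may compare the two through $f_1\circ p=q\circ f$. We do this for the simplest equations of orders one, two and three.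

\emph{Order one.} Suppose $f'=A(z,f)$ with $A\in K$; then $A\neq0$. Differentiating the functional equation gives $f_1'(p)\,p'=q'(f)\,f'$, that is, $A(p,q(f))\,p'=q'(f)\,A(z,f)$. Since $f$ is transcendental, an identity along the graph of $f$ is an identity in $K$, so $A^\sigma=q'\,p'^{-1}A$. This is a case of
\begin{equation}\label{eq:E1}\tag{E1}
A^\sigma=\gamma\,p'^{\,l}A,\qquad A\in K^\times,\quad \gamma\in\mathbb{C}(y_0)^\times,\quad l\in\mathbb{Z}\setminus\{0\}.
\end{equation}

\emph{Order two.} Suppose $f''+Bf'+Gf'^2=0$ with $B,G\in K$, and that $z,f,f'$ are algebraically independent. Then $N(f)=-B-Gf'$, and \eqref{eq:cocycle} gives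
\[
N(f_1\circ p)=-p'B^\sigma-G^\sigma q'f'+N,\qquad N(q\circ f)=\frac{q''}{q'}f'-B-Gf' ,
\]
where all coefficients are evaluated at $(z,f)$. The terms free of $f'$ must agree:
\begin{equation}\label{eq:E2}\tag{E2}
p'B^\sigma-B=N .
\end{equation}

\emph{Order three.} Suppose $S(f)=C+Hf'^2$ with $C,H\in K$, and again that $z,f,f'$ are algebraically independent. Now
\[
S(f_1\circ p)=p'^2C^\sigma+H^\sigma q'^2f'^2+S,\qquad S(q\circ f)=S(q)f'^2+C+Hf'^2,
\]
and the terms free of $f'$ give
\begin{equation}\label{eq:E3}\tag{E3}
p'^2C^\sigma+S=C .
\end{equation}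

For $p=M_d$, $q(w)=dw$ and $f=\log z$ the three equations have the solutions $A=f'=1/z$, $B=-N(f)=1/z$ and $C=S(f)=1/(2z^2)$.

Two facts make up the proof of Theorem~\ref{thm:B}. First, none of the three equations has a solution unless $p$ is exceptional (Section~\ref{sec:exc}). Second, an arbitrary algebraic differential equation leads to one of them (Sections \ref{sec:jets} and~\ref{sec:main}). To see how, write the model equations as polynomials in $y_j=f^{(j)}$:
\[
y_1-A,\qquad y_2+By_1+Gy_1^2,\qquad \bigl(y_1y_3-\tfrac32y_2^2\bigr)-Cy_1^2-Hy_1^4 .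
\]
Give a monomial in $y_1,y_2,\dots$ its degree and its weight, the total number of derivatives. In each polynomial select the terms of largest weight and, among them, of smallest degree: these are $y_1$, $y_2$ and $y_1y_3-\frac32y_2^2$. The coefficient that solves \eqref{eq:E1} belongs to a term of smaller degree. The coefficients that solve \eqref{eq:E2} and \eqref{eq:E3} belong to terms of the same degree and of weight smaller by one and by two. The terms of larger degree carry the nonlinearity of $q$ and were never used. The general argument inspects exactly these three places.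

\section{Exceptional maps and the Schwarzian equation}\label{sec:exc}

We first treat \eqref{eq:E3} for an unknown depending on $z$ alone. The tool is a count along backward orbits.

\begin{lemma}\label{lem:orbit}
Let $p$ be rational of degree $d\ge2$ and suppose that $O=\bigcup_{k\ge0}p^{-k}(y)$ is finite. Then $p$ permutes $O$, the point $y$ is periodic, and $e_x=d$ for all $x\in O$.
\end{lemma}

\begin{proof}
We have $p^{-1}(O)\subset O$, and $p:p^{-1}(O)\to O$ is surjective. Since $O$ is finite, $p^{-1}(O)=O$ and $p$ is a bijection of $O$. Each point of $O$ then has a single preimage, whose local degree is $d$.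
\end{proof}

\begin{lemma}\label{lem:schwarz}
Let $p$ be rational of degree $d\ge2$. If some $\rho\in\mathbb{C}(z)$ satisfies
\begin{equation}\label{eq:rho}
\rho(p)\,p'^2+S(p)=\rho,
\end{equation}
then $p$ is exceptional.
\end{lemma}

The function $\nu$ will be read off from the double poles of $\rho$. The model is $S(\tau^{1/\nu})=(1-\nu^{-2})/(2\tau^2)$, with $S(\log\tau)=1/(2\tau^2)$ for $\nu=\infty$.

\begin{proof}
Let $\omega=\rho\,dz^2$, a meromorphic quadratic differential on $\mathbb{P}^1$. Then \eqref{eq:rho} reads $\omega=p^*\omega+S(p)\,dz^2$. If $\mu_1,\mu_2$ are M\"obius maps, \eqref{eq:cocycle} gives $S(\mu_2\circ p\circ\mu_1)=(S(p)\circ\mu_1)\,\mu_1'^2$, so the equation keeps its form in M\"obius coordinates chosen independently in source and target. Fix $x\in\mathbb{P}^1$, put $y=p(x)$ and $e=e_x$, and take M\"obius coordinates $t$ at $x$ and $\tau$ at $y$, vanishing at these points. Then $p$ is $\tau=ct^e(1+O(t))$ with $c\ne0$. In these coordinates $N=(e-1)/t+O(1)$ and $N'=-(e-1)/t^2+O(1)$, so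
\begin{equation}\label{eq:Slocal}
S=\frac{-2(e-1)-(e-1)^2}{2t^2}+O(1/t)=\frac{1-e^2}{2t^2}+O(1/t).
\end{equation}

\emph{The poles of $\omega$ have order at most $2$.} Suppose $\omega$ has a pole of order $m_y\ge3$ at $y$. For $x\in p^{-1}(y)$ the pullback $p^*\omega$ has a pole of order $em_y-2(e-1)=e(m_y-2)+2\ge3$ at $x$, which \eqref{eq:Slocal} cannot cancel. So $\omega$ has a pole of order $m_x\ge3$ at $x$, and $m_x-2=e_x(m_y-2)$. The backward orbit of $y$ thus consists of poles and is finite. By Lemma~\ref{lem:orbit}, $y$ has some period $k$, and going once around the cycle gives $m_y-2=d^k(m_y-2)$, which is false.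

\emph{The double poles.} Define $\kappa(x)\in\mathbb{C}$ by $\omega=\bigl(\frac{1-\kappa(x)}{2t^2}+O(1/t)\bigr)dt^2$ at $x$. This does not depend on the coordinate $t$, and $\kappa=1$ off the finite set of poles. We have $p^*(d\tau^2/\tau^2)=e^2t^{-2}(1+O(t))\,dt^2$, and a term $O(1/\tau)\,d\tau^2$ pulls back to $O(t^{e-2})\,dt^2=O(1/t)\,dt^2$. The coefficients of $1/(2t^2)$ in \eqref{eq:rho} give $1-\kappa(x)=e^2(1-\kappa(y))+1-e^2$, that is,
\begin{equation}\label{eq:kappa}
\kappa(x)=e_x^2\,\kappa(p(x))\qquad\text{for all }x\in\mathbb{P}^1 .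
\end{equation}
Let $\kappa(y)\ne0$. If the backward orbit of $y$ were finite, Lemma~\ref{lem:orbit} and \eqref{eq:kappa} would give $\kappa(y)=d^{2k}\kappa(y)$ for the period $k$ of $y$, which is false. So the backward orbit is infinite and contains a point $x$ with $\kappa(x)=1$. If $p^{\circ k}(x)=y$, then \eqref{eq:kappa} gives $\kappa(y)=m^{-2}$, where $m$ is the local degree of $p^{\circ k}$ at $x$. Hence $\nu=\kappa^{-1/2}$ takes values in $\{1,2,\dots\}\cup\{\infty\}$, with $\nu=\infty$ where $\kappa=0$; it equals $1$ off a finite set, and \eqref{eq:kappa} says $\nu(p(x))=e_x\nu(x)$.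
\end{proof}

\begin{lemma}\label{lem:poly}
If $p$ is exceptional, then $\sum_x(1-1/\nu(x))=2$ for every $\nu$ as in Definition~\textup{\ref{def:exc}}. An exceptional polynomial is special.
\end{lemma}

\begin{proof}
Let $\chi=\sum_x(1-1/\nu(x))$. Every $y$ satisfies $\sum_{p(x)=y}e_x=d$, and the Riemann--Hurwitz formula says $\sum_x(e_x-1)=2d-2$. Therefore
\[
d\chi=\sum_y\sum_{p(x)=y}e_x\Bigl(1-\frac1{e_x\nu(x)}\Bigr)=\sum_x(e_x-1)+\sum_x\Bigl(1-\frac1{\nu(x)}\Bigr)=2d-2+\chi,
\]
and $\chi=2$.

Let $p$ be a polynomial. From $\nu(\infty)=d\,\nu(\infty)$ we get $\nu(\infty)=\infty$, so the finite points contribute $1$ to $\chi$. A nonzero contribution lies in $[\frac12,1]$ and equals $1$ only for $\nu=\infty$. Two cases remain.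

\emph{One finite point $y$ has $\nu=\infty$, and $\nu=1$ at the other finite points.} If $p(x)=y$, then $\nu(x)=\infty$, so $x=y$. Hence $p(z)=y+c(z-y)^d$, and $L(z)=\lambda(z-y)$ with $\lambda^{d-1}=c$ conjugates $p$ to $M_d$.

\emph{Two finite points have $\nu=2$, and $\nu=1$ at the other finite points.} After a linear conjugation the two points are $\pm1$. If $p(x)\in\{1,-1\}$, then $e_x\nu(x)=2$: either $x=\pm1$ and $e_x=1$, or $x\ne\pm1$ and $e_x=2$. Moreover $\nu(p(\pm1))\ge2$, so $p(\pm1)\in\{1,-1\}$. Thus $p^2-1$ has simple zeros at $\pm1$ and otherwise double zeros: $p^2-1=(z^2-1)g^2$ with $g$ a polynomial of degree $d-1$. Differentiation gives $pp'=g\,(zg+(z^2-1)g')$. The identity $p^2-(z^2-1)g^2=1$ shows that $g$ is coprime to $p$, so $g$ divides $p'$ and $p'=cg$ with a constant $c$. The leading coefficients of $g$ and $p$ agree up to sign, so $c^2=d^2$ and $d^2(p^2-1)=(z^2-1)p'^2$. For $u(w)=p(\cos w)$ this reads $u'^2=d^2(1-u^2)$, and differentiation gives $u''=-d^2u$. Since $u$ is even, $u=a\cos(dw)$, and $u'^2=d^2(1-u^2)$ forces $a^2=1$. So $p=\pm T_d$.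
\end{proof}

In \eqref{eq:E1}--\eqref{eq:E3} the unknown also depends on $y_0$. To remove this variable we expand at a fixed point of $q$, where $\sigma$ respects the filtration by order of vanishing.

\begin{lemma}\label{lem:three}
Let $p$ be rational of degree $\ge2$ and not exceptional, and let $q$ be a nonconstant rational map. Then none of \eqref{eq:E1}, \eqref{eq:E2}, \eqref{eq:E3} has a solution in $K$.
\end{lemma}

\begin{proof}
We write $g_z=\partial g/\partial z$ and use $\partial_z(g^\sigma)=p'(g_z)^\sigma$.

\emph{From \eqref{eq:E1} to \eqref{eq:E2}.} The logarithmic derivative in $z$ of \eqref{eq:E1} removes $\gamma$ and gives $p'(A_z/A)^\sigma=lN+A_z/A$. Since $l\neq0$, the element $B=A_z/(lA)$ solves \eqref{eq:E2}.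

\emph{From \eqref{eq:E2} to \eqref{eq:E3}.} From $N=p'B^\sigma-B$ we obtain
\[
S=N'-\tfrac12N^2=p''B^\sigma+p'^2(B_z)^\sigma-B_z-\tfrac12p'^2(B^\sigma)^2+p'BB^\sigma-\tfrac12B^2 .
\]
Here $p''B^\sigma=p'NB^\sigma=p'^2(B^\sigma)^2-p'BB^\sigma$. Hence $S=p'^2(B_z+\frac12B^2)^\sigma-(B_z+\frac12B^2)$, and $C=-(B_z+\frac12B^2)$ solves \eqref{eq:E3}.

Both steps take solutions in $\mathbb{C}(z)$ to solutions in $\mathbb{C}(z)$, and a solution of \eqref{eq:E3} in $\mathbb{C}(z)$ is a solution of \eqref{eq:rho}. So by Lemma~\ref{lem:schwarz} none of the three equations has a solution in $\mathbb{C}(z)$.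

\emph{Equation \eqref{eq:E3} in $K$.} Let $C\in K$ be a solution. The map $q$ has a fixed point $b\in\mathbb{P}^1$. Put $t=y_0-b$, or $t=1/y_0$ if $b=\infty$; in this coordinate $q$ is $\tilde q(t)=\lambda t^e+\cdots$ with $\lambda\ne0$, $e\ge1$. Embed $K=\mathbb{C}(z)(t)$ in the field $\mathbb{C}(z)((t))$ of Laurent series. The substitution $\sum C_m(z)t^m\mapsto\sum C_m(p(z))\tilde q(t)^m$ is a homomorphism of this field that agrees with $\sigma$ on $z$ and $t$, hence on $K$. Write $C=\sum_mC_m(z)t^m$.

If $C_m=0$ for all $m<0$, the coefficients of $t^0$ in \eqref{eq:E3} give $p'^2C_0(p)+S=C_0$, a solution in $\mathbb{C}(z)$. Otherwise let $m_0<0$ be the order of $C$ in $t$ and $h=C_{m_0}\ne0$. The left side of \eqref{eq:E3} begins with $p'^2h(p)\lambda^{m_0}t^{em_0}$, because $S$ does not depend on $t$, and the right side begins with $ht^{m_0}$. For $e\ge2$ the orders differ. For $e=1$ we get $h(p)=\lambda^{-m_0}p'^{-2}h$, a solution of \eqref{eq:E1} in $\mathbb{C}(z)$ with $l=-2$. Each case is impossible.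
\end{proof}

\section{The action on jets}\label{sec:jets}

Let $p,q$ be as in (H). We encode the passage from the derivatives of $f$ at $z$ to those of $f_1$ at $p(z)$ as a ring homomorphism. Let $\mathcal{A}=K[y_1,y_2,\dots]$, let
\[
D=\partial_z+\sum_{j\ge0}y_{j+1}\,\partial_{y_j}
\]
be the total derivative, and put $Y_0=q(y_0)$, $Y_{j+1}=D(Y_j)/p'$. Let $\Phi:\mathcal{A}\to\mathcal{A}$ be the ring homomorphism with $\Phi|_K=\sigma$ and $\Phi(y_j)=Y_j$ for $j\ge1$. The first cases are
\[
Y_1=\frac{q'y_1}{p'},\qquad Y_2=\frac{q'y_2-Nq'y_1+q''y_1^2}{p'^2}.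
\]

For a monomial $y^\mu=y_1^{\mu_1}y_2^{\mu_2}\cdots$ the \emph{degree} is $\sum\mu_j$, the \emph{weight} is $\sum j\mu_j$, and the \emph{bidegree} is the pair (degree, weight). Elements of $K$ have bidegree $(0,0)$, and $\mathcal{A}$ is a bigraded ring. Always
\begin{equation}\label{eq:degwt}
\text{degree}\le\text{weight},\quad\text{with equality only for the powers of }y_1 .
\end{equation}
In $Y_2$ the nonlinearity of $p$ lowers the weight and the nonlinearity of $q$ raises the degree. This holds in general.

\begin{lemma}\label{lem:J1}
If $G=\sum_\mu A_\mu y^\mu$ has bidegree $(\alpha,\beta)$, then $\Phi(G)$ has components only in the bidegrees $(\alpha+r,\beta-s)$ with $r,s\ge0$, and its $(\alpha,\beta)$-component is $q'^{\alpha}p'^{-\beta}\sum_\mu A_\mu^\sigma y^\mu$.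
\end{lemma}

\begin{proof}
For $j\ge1$ write $(p'^{-1}D)^j=\sum_{i=1}^jc_{j,i}D^i$ with $c_{j,i}\in\mathbb{C}(z)$. Then
\begin{equation}\label{eq:rec}
c_{1,1}=1/p',\qquad c_{j+1,i}=(c_{j,i}'+c_{j,i-1})/p',
\end{equation}
with $c_{j,0}=0$ and $c_{j,i}=0$ for $i>j$; in particular $c_{j,j}=p'^{-j}$. Next, $D^iq(y_0)=\sum_{k=1}^iq^{(k)}(y_0)B_{i,k}$, where $B_{i,k}\in\mathbb{Z}[y_1,y_2,\dots]$ has bidegree $(k,i)$ and $B_{i,1}=y_i$. This is Fa\`a di Bruno's formula, and it follows by induction from $D(q^{(k)}y^\mu)=q^{(k+1)}y_1y^\mu+q^{(k)}D(y^\mu)$, since $D$ raises the bidegree of a monomial $y^\mu$ by $(0,1)$. Therefore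
\begin{equation}\label{eq:Yj}
Y_j=\sum_{i=1}^j\sum_{k=1}^ic_{j,i}\,q^{(k)}B_{i,k}.
\end{equation}
So $Y_j$ has components only in bidegrees $(k,i)$ with $k\ge1$, $i\le j$, and its $(1,j)$-component is $q'p'^{-j}y_j$. The lemma follows by multiplying out $\Phi(y^\mu)=\prod_jY_j^{\mu_j}$.
\end{proof}

We need the next two components in the same degree. They are described by the $K$-linear derivations
\[
X_k=\sum_{j\ge k+1}\binom{j}{k+1}y_{j-k}\,\partial_{y_j}\qquad(k\ge1)
\]
of $\mathcal{A}$, which lower the bidegree by $(0,k)$. Their origin is the change of independent variable $w\mapsto w+\epsilon w^{k+1}/(k+1)!$. It changes a function $g$ by $\epsilon g'w^{k+1}/(k+1)!$ to first order, and the $j$-th derivative of $g'w^{k+1}/(k+1)!$ at $0$ is $\binom{j}{k+1}g^{(j-k)}(0)$. Thus $X_k$ is the infinitesimal effect on jets of the Taylor coefficient of order $k+1$ of a map in the source. For the leading parts of the model equations,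
\[
X_1y_2=y_1,\qquad X_1\bigl(y_1y_3-\tfrac32y_2^2\bigr)=3y_1y_2-3y_2y_1=0,\qquad X_2\bigl(y_1y_3-\tfrac32y_2^2\bigr)=y_1^2 .
\]

\begin{lemma}\label{lem:J2}
Let $G=\sum_\mu A_\mu y^\mu$ have bidegree $(\alpha,\beta)$ and $\sigma$-invariant coefficients, $A_\mu^\sigma=A_\mu$. Then the components of $\Phi(G)$ in the bidegrees $(\alpha,\beta-1)$ and $(\alpha,\beta-2)$ are
\[
-q'^\alpha p'^{-\beta}\,N\,X_1G\qquad\text{and}\qquad q'^\alpha p'^{-\beta}\bigl(\tfrac12N^2X_1^2G-S\,X_2G\bigr).
\]
\end{lemma}

\begin{proof}
\emph{The coefficients.} We claim $c_{j,j-1}=-\binom j2Np'^{-j}$. This holds for $j=1$, and $(p'^{-j})'=-jNp'^{-j}$, so \eqref{eq:rec} gives $c_{j+1,j}=-\bigl(j+\binom j2\bigr)Np'^{-j-1}=-\binom{j+1}2Np'^{-j-1}$. For $j\geq2$ write $c_{j,j-2}=\varepsilon_jp'^{-j}$. Then $\varepsilon_2=0$, and \eqref{eq:rec} gives $\varepsilon_{j+1}=\varepsilon_j-\binom j2(N'-jN^2)$. We sum this using $i\binom i2=3\binom i3+2\binom i2$ and $\sum_{i<j}\binom ik=\binom j{k+1}$, and then substitute $N'=S+\frac12N^2$: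
\[
\varepsilon_j=-\tbinom j3N'+\bigl(3\tbinom j4+2\tbinom j3\bigr)N^2=-\tbinom j3S+\bigl(3\tbinom j4+\tfrac32\tbinom j3\bigr)N^2 .
\]
Finally $3\binom j4+\frac32\binom j3=\frac18j(j-1)(j-2)\bigl((j-3)+2\bigr)=\frac12\binom j2\binom{j-1}2$, so
\begin{equation}\label{eq:eps}
\varepsilon_j=\tfrac12\tbinom j2\tbinom{j-1}2N^2-\tbinom j3S .
\end{equation}

\emph{From generators to $G$.} Components of $\Phi(y^\mu)$ of degree $\alpha$ arise only from the degree-one parts of the factors $Y_j$, which by \eqref{eq:Yj} are $q'p'^{-j}\sum_{s=0}^{j-1}p'^jc_{j,j-s}\,y_{j-s}$. Let $t$ be an indeterminate that records the loss of weight, and let $\theta:\mathcal{A}\to\mathcal{A}[t]/(t^3)$ be the $K$-algebra homomorphism with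
\[
\theta(y_j)=y_j-tN\tbinom j2y_{j-1}+t^2\varepsilon_jy_{j-2},
\]
where terms with an index below $1$ are omitted. Since the coefficients of $G$ are fixed by $\sigma$, the $(\alpha,\beta-s)$-component of $\Phi(G)$ for $s\le2$ is $q'^\alpha p'^{-\beta}$ times the coefficient of $t^s$ in $\theta(G)$. The operators $NX_1$ and $SX_2$ are $K$-linear derivations, and by the Leibniz rule the exponential of $t^k$ times a derivation is multiplicative. Hence
\[
\exp(-tNX_1)\exp(-t^2SX_2)\equiv1-tNX_1+t^2\bigl(\tfrac12N^2X_1^2-SX_2\bigr)\pmod{t^3}
\]
is also a $K$-algebra homomorphism $\mathcal{A}\to\mathcal{A}[t]/(t^3)$. It agrees with $\theta$ on each $y_j$ by \eqref{eq:eps}, because $X_1y_j=\binom j2y_{j-1}$, $X_1^2y_j=\binom j2\binom{j-1}2y_{j-2}$ and $X_2y_j=\binom j3y_{j-2}$. So the two homomorphisms coincide.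
\end{proof}

Components of still lower weight would involve $X_3,X_4,\dots$ and higher analogues of the Schwarzian. They are not needed, because $X_1$ and $X_2$ generate all $X_k$. The derivation $X_1$ alone does not suffice: it kills $y_1y_3-\frac32y_2^2$.

\begin{lemma}\label{lem:J3}
If $G\in\mathcal{A}$ and $X_1G=X_2G=0$, then $G\in K[y_1]$.
\end{lemma}

\begin{proof}
For $j\ge k+m+1$,
\[
X_kX_my_j=\binom j{m+1}\binom{j-m}{k+1}y_{j-k-m}=\frac{(j-m)\;j!}{(k+1)!\,(m+1)!\,(j-k-m-1)!}\,y_{j-k-m},
\]
and $X_kX_my_j=0$ for $j\le k+m$. The commutator of two $K$-linear derivations is again one and is determined by its values on the $y_j$. Exchanging $k$ and $m$ and subtracting, we find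
\[
[X_k,X_m]=(k-m)\,\frac{(k+m+1)!}{(k+1)!\,(m+1)!}\,X_{k+m}.
\]
For $m\ge2$ the commutator $[X_1,X_m]$ is a nonzero multiple of $X_{m+1}$, so $X_kG=0$ for all $k\ge1$ by induction. If $G\notin K[y_1]$, let $m\ge2$ be the largest index such that $y_m$ occurs in $G$. Then $X_{m-1}G=y_1\,\partial G/\partial y_m\ne0$, a contradiction.
\end{proof}

\section{Differentially algebraic semiconjugacies}\label{sec:main}

\subsection*{Preliminaries on germs}

\begin{lemma}\label{lem:DA}
\textup{(a)} A meromorphic germ $f$ is DA if and only if the field $\mathbb{C}(z,f,f',\dots)$ has finite transcendence degree over $\mathbb{C}$.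
\textup{(b)} If $f$ is holomorphic at $z_0\in\mathbb{C}$ and $f'(z_0)\ne0$, then the inverse germ $g=f^{-1}$ is DA if and only if $f$ is, and algebraic if and only if $f$ is.
\textup{(c)} An algebraic function that is meromorphic on $\mathbb{C}$ is rational.
\end{lemma}

\begin{proof}
(a) If the transcendence degree is finite, then $z,f,\dots,f^{(n)}$ are algebraically dependent for large $n$. Conversely, take a relation $P$ of minimal order $n$ and, among these, of minimal degree in $y_n$. Then $y_n$ occurs in $P$, and the nonzero polynomial $\partial P/\partial y_n$ does not vanish on $f$ by minimality. Differentiating the relation gives $f^{(n+1)}\cdot\partial P/\partial y_n+(\text{a polynomial in }z,f,\dots,f^{(n)})=0$. So $f^{(n+1)}$ lies in $\mathbb{C}(z,f,\dots,f^{(n)})$; this field is therefore closed under differentiation and contains all derivatives of $f$.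

(b) From $g\circ f=z$ we get $g'\circ f=1/f'$ and $g^{(k+1)}\circ f=(g^{(k)}\circ f)'/f'$, so $g^{(k)}\circ f\in\mathbb{C}(f',\dots,f^{(k)})$ for $k\ge1$. Composition with $f$ thus embeds $\mathbb{C}(w,g,g',\dots)$ in $\mathbb{C}(z,f,f',\dots)$, and (a) applies; the roles of $f$ and $g$ are symmetric. A relation $P(z,f(z))=0$ is the same as $P(g(w),w)=0$.

(c) If $\sum_{i\le n}a_i(z)\varphi^i=0$ with polynomials $a_i$ and $a_n\ne0$, then $a_n\varphi$ satisfies a monic equation over $\mathbb{C}[z]$. It is therefore locally bounded and of polynomial growth, hence a polynomial.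
\end{proof}

Assume (H). The base point may be moved: for $z_0'$ near $z_0$, prepend to the path a short arc from $z_0'$ to $z_0$ and append the image under $p$ of the reversed arc; then (H) holds at $z_0'$. The path may also be deformed. The continuation is given by finitely many disks $U_0,\dots,U_k$ along the path and nonconstant meromorphic functions $F_i$, defined near the closure of $U_i$, with $F_i=F_{i+1}$ near a point of the path in $U_i\cap U_{i+1}$. In $U_i$ call a point bad if it is $\infty$, a pole of $F_i$ or a zero of $F_i'$. There are finitely many bad points. After moving $z_0$, the endpoints $z_0$ and $p(z_0)$ are not bad; we move each junction point slightly off the bad points and reconnect inside $U_i$ minus its bad points, which is connected. So we may assume: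
\begin{equation}\label{eq:generic}
\begin{gathered}
\text{the path lies in $\mathbb{C}$, the continued germ is holomorphic with nonzero}\\
\text{derivative along it, $p'(z_0)\neq0$, and $q$ is holomorphic at $f(z_0)$.}
\end{gathered}
\end{equation}
None of this affects whether $f$ is transcendental or DA.

\subsection*{The map in the source}

\begin{proposition}\label{prop:main}
Assume \textup{(H)}, with $f$ transcendental and DA. Then $p$ is exceptional.
\end{proposition}

\begin{proof}
Suppose that $p$ is not exceptional, and assume \eqref{eq:generic}. For $G\in\mathcal{A}$ let $G[f]$ be the germ $G(z,f,f',\dots)$. It is well defined because $f$ is transcendental: no nonzero element of $\mathbb{C}[z,y_0]$ vanishes identically on $(z,f)$. We have $(DG)[f]=G[f]'$ and $(f_1^{(j)}\circ p)'=(f_1^{(j+1)}\circ p)\,p'$, so by induction from $f_1\circ p=q\circ f$,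
\begin{equation}\label{eq:transfer}
f_1^{(j)}\circ p=Y_j[f]\qquad(j\ge0).
\end{equation}

\emph{Step 0: the minimal equation is an eigenvector of $\Phi$.} The map $\Phi$ takes equations of $f$ to equations of $f$, but in general not to multiples of themselves; minimality repairs this. Let $n$ be minimal such that $z,f,\dots,f^{(n)}$ are algebraically dependent; $n\ge1$ since $f$ is transcendental. Then $f^{(n)}$ is algebraic over the rational function field $\mathbb{C}(z,f,\dots,f^{(n-1)})$. Clearing denominators in its minimal polynomial yields $P\in\mathbb{C}[z,y_0,\dots,y_n]$ that involves $y_n$, is primitive as a polynomial in $y_n$, and satisfies $P[f]=0$. By Gauss's lemma $P$ divides every polynomial in $z,y_0,\dots,y_n$ that vanishes on $f$.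

The identity $P[f]=0$ persists under continuation along the path, so $P(w,f_1(w),\dots,f_1^{(n)}(w))=0$ near $p(z_0)$. Putting $w=p(z)$ and using \eqref{eq:transfer} gives $\Phi(P)[f]=0$. By \eqref{eq:Yj}, $\Phi(P)\in K[y_1,\dots,y_n]$. A common denominator $u\in\mathbb{C}[z,y_0]$ makes $u\Phi(P)$ a polynomial that vanishes on $f$, so
\[
\Phi(P)=RP,\qquad R\in K[y_1,\dots,y_n].
\]

Let $P=\sum P_{(\alpha,\beta)}$ be the decomposition by bidegree. Let $\beta_0$ be the largest weight that occurs in $P$, and $\alpha_0$ the smallest degree with $P_{(\alpha_0,\beta_0)}\ne0$. By Lemma~\ref{lem:J1},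
\begin{equation}\label{eq:sources}
\text{$\Phi(P)_{(\alpha,\beta)}$ receives contributions only from $P_{(\alpha',\beta')}$ with $\alpha'\le\alpha$, $\beta'\ge\beta$.}
\end{equation}
For $(\alpha_0,\beta_0)$ only $P_{(\alpha_0,\beta_0)}$ itself contributes, and its contribution is nonzero since $\sigma$ is injective. So $R\ne0$. The largest weight in $\Phi(P)$ is $\beta_0$, while the largest weight in $RP$ is $\beta_0$ plus the largest weight in $R$, because $\mathcal{A}$ is a domain graded by weight. Hence $R$ has weight $0$, that is, $R\in K^\times$. Every coefficient $A$ of $P_{(\alpha_0,\beta_0)}$ now satisfies $q'^{\alpha_0}p'^{-\beta_0}A^\sigma=RA$. Let $A_*$ be a nonzero one and replace $P$ by $P/A_*$. This replaces $R$ by $RA_*/A_*^\sigma=q'^{\alpha_0}p'^{-\beta_0}$. From now on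
\begin{equation}\label{eq:eigen}
\Phi(P)=q'^{\alpha_0}p'^{-\beta_0}P,\qquad P[f]=0,
\end{equation}
and $P_0:=P_{(\alpha_0,\beta_0)}\ne0$ has $\sigma$-invariant coefficients.

\emph{Step 1: $P_{(\alpha,\beta)}=0$ for $\alpha<\alpha_0$.} Otherwise choose, among the nonzero components with $\alpha<\alpha_0$, one with $\beta$ maximal and then $\alpha$ minimal. The definition of $\alpha_0$ gives $\beta<\beta_0$. A component $P_{(\alpha',\beta')}$ as in \eqref{eq:sources} has $\alpha'<\alpha_0$; it vanishes if $\beta'>\beta$, and also if $\beta'=\beta$ and $\alpha'<\alpha$. So by Lemma~\ref{lem:J1} and \eqref{eq:eigen} a nonzero coefficient $A$ of $P_{(\alpha,\beta)}$ satisfies $q'^\alpha p'^{-\beta}A^\sigma=q'^{\alpha_0}p'^{-\beta_0}A$. This is \eqref{eq:E1} with $\gamma=q'^{\alpha_0-\alpha}$ and $l=\beta-\beta_0\ne0$, contrary to Lemma~\ref{lem:three}.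

\emph{Step 2: $X_1P_0=0$ and $P_{(\alpha_0,\beta_0-1)}=0$.} By Step 1, only $P_0$ and $P_{(\alpha_0,\beta_0-1)}=\sum A_\mu y^\mu$ contribute to bidegree $(\alpha_0,\beta_0-1)$. Write $X_1P_0=\sum\xi_\mu y^\mu$. The $\xi_\mu$ are integer combinations of coefficients of $P_0$, hence $\sigma$-invariant. By Lemmas \ref{lem:J1} and~\ref{lem:J2}, the coefficient of $y^\mu$ in \eqref{eq:eigen}, divided by $q'^{\alpha_0}p'^{-\beta_0}$, gives
\[
p'A_\mu^\sigma-N\xi_\mu=A_\mu .
\]
If $\xi_\mu\ne0$, then $B=A_\mu/\xi_\mu$ solves \eqref{eq:E2}. So all $\xi_\mu$ vanish and $A_\mu^\sigma=p'^{-1}A_\mu$; a nonzero $A_\mu$ would solve \eqref{eq:E1} with $l=-1$.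

\emph{Step 3: $X_2P_0=0$.} By Steps 1 and 2, only $P_0$ and $P_{(\alpha_0,\beta_0-2)}=\sum A_\mu y^\mu$ contribute to bidegree $(\alpha_0,\beta_0-2)$. Write $X_2P_0=\sum\xi_\mu y^\mu$, again with $\sigma$-invariant $\xi_\mu$. Since $X_1P_0=0$, Lemmas \ref{lem:J1} and~\ref{lem:J2} give
\[
p'^2A_\mu^\sigma-S\xi_\mu=A_\mu .
\]
If $\xi_\mu\ne0$, then $C=-A_\mu/\xi_\mu$ solves \eqref{eq:E3}. So all $\xi_\mu$ vanish.

\emph{Step 4: conclusion.} By Lemma~\ref{lem:J3}, $P_0\in K[y_1]$. As $P_0$ has bidegree $(\alpha_0,\beta_0)$, this forces $\alpha_0=\beta_0$. Any nonzero component $P_{(\alpha,\beta)}$ satisfies $\alpha\ge\alpha_0=\beta_0\ge\beta\ge\alpha$, by Step 1, the choice of $\beta_0$, and \eqref{eq:degwt}. Hence $P=P_0=Ay_1^{\beta_0}$ with $A\in K^\times$. Now $P[f]=0$ reads $A(z,f)\,f'^{\,\beta_0}=0$, where $A(z,f)\not\equiv0$ because $f$ is transcendental and $f'\not\equiv0$ because $f$ is nonconstant. This is a contradiction.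
\end{proof}

\subsection*{The map in the target}
The proof above sees $q$ only through powers of $q'$, which \eqref{eq:E1} absorbs into $\gamma$, and through one fixed point. It therefore gives no information on $q$. We obtain it by inverting $f$.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}}]
The first assertion is Proposition~\ref{prop:main}. Let $\deg q\ge2$ and assume \eqref{eq:generic}. Along the path the continued germ is locally invertible. The local inverses form a continuation of $g=f^{-1}$ along the image path, which runs from $f(z_0)$ to $f_1(p(z_0))=q(f(z_0))$, and the final germ is $g_1=f_1^{-1}$. From $f_1\circ p=q\circ f$ we get $g_1\circ q=p\circ g$ near $f(z_0)$. So (H) holds for $(q,p,g)$ in place of $(p,q,f)$. By Lemma~\ref{lem:DA}(b), $g$ is transcendental and DA, and Proposition~\ref{prop:main} shows that $q$ is exceptional.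
\end{proof}

\begin{remark}\label{rem:hyp}
Transcendence of $f$ cannot be dropped: $f(z)=z$ and $q=p$ satisfy (H) for every $p$. Neither can the continuation along a path: if $p(z_0)\ne z_0$ and $p'(z_0)\ne0$, then for $f=\exp$ and any $p,q$ the germ $f_1=q\circ f\circ p^{-1}$ satisfies $f_1\circ p=q\circ f$; the path is what makes $f_1$ satisfy the equation of $f$ in Step 0. The condition $\deg p\ge2$ enters through $d^k\ne1$ in Lemma~\ref{lem:schwarz}; for a M\"obius map $p$, equation \eqref{eq:rho} has the solution $\rho=0$.
\end{remark}

All applications with $\deg q=1$ go through the following lemma.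

\begin{lemma}\label{lem:param}
Let $p$ be rational of degree $d\ge2$, let $\pi$ be a nonconstant meromorphic function on $\mathbb{C}$, and let $A(w)=aw+b$, $a\ne0$, satisfy $p\circ\pi=\pi\circ A$. Then some local inverse $f$ of $\pi$ satisfies \textup{(H)} with $q=A$; it is transcendental, and it is DA if and only if $\pi$ is. In particular, if $\pi$ is DA, then $p$ is exceptional.
\end{lemma}

\begin{proof}
If $\pi$ were rational, then $d\deg\pi=\deg\pi$, which is false. By Lemma~\ref{lem:DA}(c), $\pi$ is transcendental. The poles of $\pi$ and the zeros of $\pi'$ form a closed discrete set $Z\subset\mathbb{C}$. Choose $w_0$ with $w_0,A(w_0)\notin Z$ and a path $\delta$ from $w_0$ to $A(w_0)$ in $\mathbb{C}\setminus Z$. Put $z_0=\pi(w_0)$, so that $p(z_0)=\pi(A(w_0))$. The local inverses of $\pi$ at the points of $\delta$ form a continuation along $\pi\circ\delta$ from the branch $f$ with $f(z_0)=w_0$ to the branch $f_1$ with $f_1(p(z_0))=A(w_0)$. Near $z_0$ we have $f_1\circ p=f_1\circ p\circ\pi\circ f=f_1\circ\pi\circ A\circ f=A\circ f$. The rest follows from Lemma~\ref{lem:DA}(b)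 and Theorem~\ref{thm:B}.
\end{proof}

\section{Conjugacies at infinity}\label{sec:poly}

Throughout this section $p,q$ are polynomials of the same degree $d\ge2$ and $f$ is a non-affine conjugacy at infinity from $p$ to $q$. Theorem~\ref{thm:B} applies to transcendental $f$ only; the algebraic case is the known result quoted in the introduction.

\begin{proposition}\label{prop:alg}
If $f$ is algebraic, then $p$ and $q$ are both special.
\end{proposition}

\begin{proof}
Let $F(z,f(z))=0$ with $F$ irreducible. Let $X$ be the compact Riemann surface of the curve $F=0$, and let $\pi_1,\pi_2:X\to\mathbb{P}^1$ be the two coordinates; they are nonconstant, and $(\pi_1,\pi_2)$ maps $X$ onto the closure of the curve, injectively off a finite set. The graph of $f$ over a punctured disk at $\infty$ lifts to a section $s$ of $\pi_1$ with $\pi_2\circ s=f$. Over a small punctured disk $\pi_1$ is an unbranched covering, and the image of $s$ is a component of degree one. So $s$ extends to $\infty$, and $\pi_1$ has local degree $1$ at $x_\infty=s(\infty)$. Near $x_\infty$ we have $\pi_2=f\circ\pi_1$;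 since $f$ is conformal at $\infty$, the map $\pi_2$ also has local degree $1$ at $x_\infty$, and $\pi_2(x_\infty)=\infty$.

The map $(p,q)$ sends the graph of $f$ into itself, so the meromorphic function $F(p\circ\pi_1,q\circ\pi_2)$ vanishes on an open subset of $X$, hence identically. Thus $(p\circ\pi_1,q\circ\pi_2)$ maps $X$ to the curve and lifts to a holomorphic map $h:X\to X$ with
\[
\pi_1\circ h=p\circ\pi_1,\qquad\pi_2\circ h=q\circ\pi_2 .
\]
Comparing degrees gives $\deg h=d$. Near $x_\infty$ we have $h=s\circ p\circ\pi_1$, so $h$ fixes $x_\infty$ with local degree $d$. If $g$ is the genus of $X$, the Riemann--Hurwitz formula gives $(d-1)(2-2g)=\sum_x(e_x(h)-1)>0$, so $g=0$. Identify $X$ with $\mathbb{P}^1$ so that $x_\infty=\infty$; then $h$ is a polynomial of degree $d$.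

The finite sets $E_i=\pi_i^{-1}(\infty)$ satisfy $h^{-1}(E_i)=E_i$, because $p^{-1}(\infty)=q^{-1}(\infty)=\{\infty\}$. If $E_1=E_2=\{\infty\}$, then $\pi_1,\pi_2$ are polynomials with a simple pole at $\infty$, and $f=\pi_2\circ\pi_1^{-1}$ is affine, which is excluded. So some $E_i$ contains a finite point $y$. Its backward orbit under $h$ lies in $E_i$, and by Lemma~\ref{lem:orbit} the point $y$ is periodic with local degree $d$ along its cycle, which lies in $\mathbb{C}$. Since $h'$ has degree $d-1$, only one finite point has local degree $d$, so $h(y)=y$ and $h(z)=y+c(z-y)^d$. After an affine change of coordinate on $X$, $h=M_d$. The functions $\pi_i(e^w)$ are nonconstant and meromorphic on $\mathbb{C}$. They lie in $\mathbb{C}(e^w)$, which is closed under differentiation, so they are DA by Lemma~\ref{lem:DA}(a). Also $p(\pi_1(e^w))=\pi_1(e^{dw})$ and $q(\pi_2(e^w))=\pi_2(e^{dw})$. By Lemma~\ref{lem:param} with $A(w)=dw$, both $p$ and $q$ are exceptional, and by Lemma~\ref{lem:poly} both are special.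
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
By Proposition~\ref{prop:alg}, $f$ is transcendental. The function $f$ is holomorphic on some domain $\{|z|>r\}$. Take $|z_0|$ so large that $|z_0|>r$, $|p(z_0)|>r$ and $f\circ p=q\circ f$ near $z_0$, and join $z_0$ to $p(z_0)$ in this domain. Then (H) holds, $f_1$ being the germ of $f$ itself. If $f$ were DA, then $p$ and $q$ would both be exceptional by Theorem~\ref{thm:B}, and both special by Lemma~\ref{lem:poly}.
\end{proof}

For the remaining implication of Theorem~\ref{thm:C} we need the rigidity of $M_d$ at $\infty$.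

\begin{lemma}\label{lem:rigid}
If $g$ is conformal at $\infty$ and $g(z^d)=g(z)^d$, then $g(z)=cz$ with $c^{d-1}=1$.
\end{lemma}

\begin{proof}
Write $g(z)=cz\,u(z)$ with $c\ne0$, $u$ holomorphic at $\infty$ and $u(\infty)=1$. Then $c\,u(z^d)=c^du(z)^d$, so $c^{d-1}=1$ and $u(z^d)=u(z)^d$. If $u=1+az^{-m}+\cdots$ with $a\ne0$ and $m\ge1$, the coefficient of $z^{-m}$ is $0$ on the left, since $dm>m$, and $da$ on the right. So $u\equiv1$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:C}}]
An algebraic function is DA, so (i) implies (ii), and (ii) implies (iii) by Theorem~\ref{thm:A}. Assume (iii). Since $J$ is odd, $\pm T_d\circ J=J\circ(\pm M_d)$, and $-M_d\circ\lambda z=\lambda z\circ M_d$ when $\lambda^{d-1}=-1$. Hence every special polynomial $p$ has a rational function $\psi_p$, of the form $L$ or $L\circ J\circ\lambda z$ with $L$ affine, that is conformal at $\infty$ and satisfies $p\circ\psi_p=\psi_p\circ M_d$. Let $\psi_p^{-1}$ denote the inverse near $\infty$, which is algebraic. The map $g=\psi_q^{-1}\circ f\circ\psi_p$ is conformal at $\infty$, and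
\[
g\circ M_d=\psi_q^{-1}\circ f\circ p\circ\psi_p=\psi_q^{-1}\circ q\circ f\circ\psi_p=M_d\circ g .
\]
By Lemma~\ref{lem:rigid},
\begin{equation}\label{eq:explicit}
f=\psi_q\circ(cz)\circ\psi_p^{-1},\qquad c^{d-1}=1,
\end{equation}
and a composition of algebraic functions is algebraic.
\end{proof}

Thus a non-affine conjugacy at infinity is either given by \eqref{eq:explicit} or hypertranscendental. For $p=q=T_d$, formula \eqref{eq:explicit} is $f=J(cJ^{-1})$; the identity $J(cu)=aJ(u)+b$ forces $a=c=1/c$, so $f$ is non-affine exactly when $c\ne\pm1$. At the other extreme, taking $q=M_d$ in Theorem~\ref{thm:A} shows that the B\"ottcher coordinate of a polynomial that is not special is hypertranscendental; it is not affine, since otherwise $p$ would be linearly conjugate to $M_d$.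

\section{Poincar\'e functions and the converse of Theorem~\ref{thm:B}}\label{sec:cor}

Let $p$ be rational of degree $\ge2$ and let $a\in\mathbb{C}$ be a fixed point with multiplier $s=p'(a)$, $|s|>1$. The \emph{Poincar\'e function} is the meromorphic function $\varphi$ on $\mathbb{C}$ with
\[
\varphi(sz)=p(\varphi(z)),\qquad\varphi(0)=a,\qquad\varphi'(0)=1 .
\]
Near $0$ it is the inverse of the linearizing coordinate at $a$, and it extends to $\mathbb{C}$ by $\varphi(z)=p^{\circ n}(\varphi(s^{-n}z))$.

\begin{corollary}[Ritt's theorem]\label{cor:ritt}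
If $p$ is not exceptional, then $\varphi$ is hypertranscendental.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:param} with $\pi=\varphi$ and $A(w)=sw$.
\end{proof}

\begin{corollary}\label{cor:char}
A rational map $p$ of degree $\ge2$ is exceptional if and only if there exist a nonconstant rational map $q$ and a transcendental DA germ $f$ satisfying \textup{(H)}.
\end{corollary}

\begin{proof}
The implication ``if'' is Theorem~\ref{thm:B}. Let $p$ be exceptional. By Lemma~\ref{lem:param} it suffices to find a nonconstant DA function $\pi$, meromorphic on $\mathbb{C}$, and an affine map $A$ with $p\circ\pi=\pi\circ A$. We take for $\pi$ the uniformizing map of the orbifold defined by $\nu$.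

\emph{The values of $\nu$.} By Lemma~\ref{lem:poly}, $\sum(1-1/\nu)=2$. A value $\nu=\infty$ contributes $1$, and a finite value $\nu>1$ contributes a number in $[\frac12,1)$. With two infinite values there is nothing else, and with one the remaining values are $2,2$. With none there are four values, all equal to $2$, or three values with $\sum1/\nu=1$. The values $\nu>1$ are therefore
\[
(\infty,\infty),\quad(2,2,\infty),\quad(2,2,2,2),\quad(3,3,3),\quad(2,4,4)\quad\text{or}\quad(2,3,6).
\]

\emph{Uniformization.} Let $\mathcal{O}=\mathbb{P}^1\setminus\nu^{-1}(\infty)$. Call a holomorphic map $\varpi$ from a connected Riemann surface to $\mathcal{O}$ a \emph{$\nu$-covering} if every $y\in\mathcal{O}$ has a neighborhood $V$, with a coordinate $\tau$ mapping $(V,y)$ onto the unit disk and its center, such that every component of $\varpi^{-1}(V)$ has a coordinate $s$ onto the unit disk with $\tau\circ\varpi=s^{\nu(y)}$. We use the uniformization of parabolic orbifolds \cite[Appendix~E]{Milnor}. In the six cases above there is a $\nu$-covering $\pi:\mathbb{C}\to\mathcal{O}$. It is the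 quotient map of the group $\Gamma$ of biholomorphic maps $\gamma$ of $\mathbb{C}$ with $\pi\circ\gamma=\pi$, which acts properly discontinuously. Any two $\nu$-coverings with simply connected source differ by a biholomorphic map of the sources.

\emph{$p\circ\pi$ is a $\nu$-covering.} Since $\nu(p(x))=\infty$ if and only if $\nu(x)=\infty$, we have $p^{-1}(\mathcal{O})=\mathcal{O}$, and $p:\mathcal{O}\to\mathcal{O}$ is proper. Let $y\in\mathcal{O}$ have preimages $x_1,\dots,x_k$. For a small coordinate disk $V$ at $y$, the set $p^{-1}(V)$ is a disjoint union of disks $V_i\ni x_i$; the map $V_i\setminus\{x_i\}\to V\setminus\{y\}$ is a covering of degree $e_{x_i}$; and $V_i$ lies in a neighborhood $W_i$ of $x_i$ as in the definition of a $\nu$-covering for $\pi$. Consider a component of $\pi^{-1}(W_i)$, with its coordinate $s$. The preimage of $V_i\setminus\{x_i\}$ in it is a covering of degree $\nu(x_i)$, and it is connected because a small loop around $x_i$ permutes the sheets cyclically. Composing with $p$, we obtain a connected covering of the punctured disk $V\setminus\{y\}$ of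 degree $e_{x_i}\nu(x_i)=\nu(y)$. Such a covering is isomorphic to the $\nu(y)$-th power map, and the puncture $s=0$ is removable. This is the required local form. By uniqueness, $p\circ\pi=\pi\circ A$ with $A$ biholomorphic on $\mathbb{C}$, that is, affine.

\emph{$\pi$ is DA.} For $(\infty,\infty)$ and $(2,2,\infty)$ a M\"obius map $\mu$ moves the points $0,\infty$, respectively $1,-1,\infty$, to the points with $\nu>1$. Then $\mu\circ\exp$, respectively $\mu\circ\cos$, is a $\nu$-covering and may be taken as $\pi$. It lies in $\mathbb{C}(e^w)$, respectively $\mathbb{C}(e^{iw})$, a field closed under differentiation, and Lemma~\ref{lem:DA}(a) applies. In the other four cases $\mathbb{C}/\Gamma=\mathbb{P}^1$ is compact. An element $w\mapsto aw+b$ of $\Gamma$ with $|a|\ne1$ would have a fixed point with infinite stabilizer, which proper discontinuity excludes. So $\Gamma$ is a discrete group of Euclidean isometries of the plane with compact quotient, and by Bieberbach's theorem it contains a lattice $\Lambda$ of translations of rank two. Then $\pi$ and all its derivatives lie in the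 field $\mathbb{C}(\wp,\wp')$ of $\Lambda$-elliptic functions, which has transcendence degree one, and $\pi$ is DA by Lemma~\ref{lem:DA}(a).
\end{proof}

\begin{thebibliography}{9}

\bibitem{HC}
\emph{Hypertranscendency of conjugacies in complex dynamics},
\texttt{http://analysis.math.uni-kiel.de/bergweiler/papers/33.pdf}

\bibitem{Milnor}
J. Milnor, \emph{Dynamics in One Complex Variable}, 3rd ed., Princeton, 2006.

\end{thebibliography}
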